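# Gamma quotients that preserve real zeros

## The sequence $k!/(2k)!$ and the zeros of the cosine

Multiply the coefficients of a polynomial one by one: replace $\sum a_kx^k$ by $\sum \gamma_ka_kx^k$ for a fixed real sequence $\{\gamma_k\}$. For which sequences does this operation never destroy the property of having only real zeros?

**Definition 1.** Let $T:\mathbb R[x]\to\mathbb R[x]$ be the linear operator with $T[x^k]=\gamma_kx^k$, $\gamma_k\in\mathbb R$, $k=0,1,2,\dots$. The sequence $\{\gamma_k\}_{k\ge0}$ is a *multiplier sequence* if, for every $p\in\mathbb R[x]$ with only real zeros, $T[p]$ also has only real zeros.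

A nonzero constant has no zeros and so satisfies the condition trivially. All our sequences are positive, so $T[p]\neq0$ whenever $p\ne0$.

For example, $\gamma_k=k+1$ is a multiplier sequence, since $T[p]=(xp)'$ and the derivative of a real-rooted polynomial is real-rooted by Rolle's theorem. A sequence starting $1,1,2,\dots$ is not, since $T[(1+x)^2]=1+2x+2x^2$ has discriminant $-4$.

The tool that turns the question into complex analysis is a classical theorem.

**Theorem (Pólya–Schur, 1914).** A positive sequence $\{\gamma_k\}$ is a multiplier sequence if and only if $\sum_k\gamma_kx^k/k!$ is an entire function of the form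
$$Ce^{\sigma x}\prod_j\Big(1+\frac{x}{x_j}\Big),\qquad C>0,\ \sigma\ge0,\ x_j>0,\ \sum_j\frac1{x_j}<\infty ,$$
where the product is finite or infinite.

For $\gamma_k=k+1$ the series is $(1+x)e^x$, which has this form.

**Proposition 1.** The sequence $\{k!/(2k)!\}_{k\ge0}$ is a multiplier sequence.

**Proof.** The series in the Pólya–Schur theorem is $F(x)=\sum_k x^k/(2k)!$, and $F(-s^2)=\sum_k(-1)^ks^{2k}/(2k)!=\cos s$. Euler's product $\cos s=\prod_{n\ge1}\big(1-s^2/((n-\frac12)\pi)^2\big)$ gives $F(x)=\prod_{n\ge1}(1+x/x_n)$ with $x_n=((n-\frac12)\pi)^2>0$ and $\sum 1/x_n<\infty$. $\square$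

Now observe that $k!/(2k)!=\Gamma(mk+1)/\Gamma((m+1)k+1)$ with $m=1$. The dissertation "Linear Preservers And Entire Functions With Restricted Zero Loci" (http://www.math.kth.se/~chasse/dissertation.pdf) is the source of the following conjecture, which we are to prove or disprove: *for each positive integer $m$, the sequence $\{\Gamma(mk+1)/\Gamma((m+1)k+1)\}_{k\ge0}$ is a multiplier sequence.*

Let us test it by hand. For any $m$ we have $\gamma_0=1$, $\gamma_1=\frac1{m+1}$, $\gamma_2=\frac1{(2m+1)(2m+2)}$. The polynomial $T[(1+x)^2]=1+2\gamma_1x+\gamma_2x^2$ has real zeros exactly when $\gamma_1^2\ge\gamma_2$, that is, $2(2m+1)\ge m+1$, which is true. For $m=2$ the sequence $(2k)!/(3k)!$ starts $1,\frac13,\frac1{30},\frac1{504}$, so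
$$T[(1+x)^3]=1+x+\tfrac1{10}x^2+\tfrac1{504}x^3 .$$
At $x=0$ this is $1$. At $x=-2$ it is $-1+0.4-\frac{8}{504}<0$. At $x=-20$ it is $21-\frac{8000}{504}>5$. As $x\to-\infty$ it tends to $-\infty$. So it has three real zeros, as predicted.

What changes for $m\ge2$ in general? By Pólya–Schur we must locate the zeros of $\sum_k\frac{(mk)!}{((m+1)k)!\,k!}(-s^2)^k$. For $m=1$ this was the cosine. For $m=2$ it is no longer a function whose zeros we can read off, and we need another way to see them.

## Statements for real parameters, and the facts used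

Nothing forces $m$ to be an integer. For real $\alpha>0$ put
$$\gamma_k=\frac{\Gamma(\alpha k+1)}{\Gamma((\alpha+1)k+1)},\qquad F_\alpha(x)=\sum_{k\ge0}\gamma_k\frac{x^k}{k!},\qquad c=\frac{\alpha^\alpha}{(1+\alpha)^{1+\alpha}},\qquad \omega=2\sqrt c .$$

**Theorem 1.** For every real $\alpha>0$, all zeros of $F_\alpha$ are real, negative and simple. There is exactly one in each interval $\left(-\frac{n^2\pi^2}{4c},-\frac{(n-1)^2\pi^2}{4c}\right)$, $n=1,2,\dots$, and there are no others. Hence $\{\Gamma(\alpha k+1)/\Gamma((\alpha+1)k+1)\}_{k\ge0}$ is a multiplier sequence. With $\alpha=m\in\mathbb N$ this is the conjecture, which is therefore true.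

For $\alpha=1$ we have $c=\frac14$, $\omega=1$, and the intervals $(-n^2\pi^2,-(n-1)^2\pi^2)$ contain the zeros $-((n-\frac12)\pi)^2$ of Proposition 1.

**Theorem 2.** Let $\alpha\ge0$, $\beta\in\mathbb R$, $\alpha+\beta\ge0$, and $\gamma_k^{(\alpha,\beta)}=\Gamma(\alpha k+1)/\Gamma((\alpha+\beta)k+1)$.

* (a) If $\beta$ is a nonnegative integer, $\{\gamma_k^{(\alpha,\beta)}\}$ is a multiplier sequence for every $\alpha\ge0$.
* (b) If $\beta\le1$, $\{\gamma_k^{(\alpha,\beta)}\}$ is a multiplier sequence if and only if $\beta\in\{0,1\}$, or $\alpha=0$, or $\beta/\alpha$ is a positive integer. In particular, for $0<\beta<1$ it fails whenever $\alpha>0$ and $\beta/\alpha\notin\mathbb N$, so the gap $1$ in the conjecture cannot be replaced by a smaller one valid for all $\alpha$.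
* (c) The limit case $\alpha\to\infty$: $\{k^{-k}\}_{k\ge0}$ (with $0^0=1$) is a multiplier sequence.

Here $\mathbb N=\{1,2,\dots\}$. No claim is made for non-integer $\beta>1$ with $\alpha>0$ and $\beta/\alpha\notin\mathbb N$.

Besides Pólya–Schur, we use the following facts.

**Definition 2.** A real entire function is in the *Laguerre–Pólya class* if it has the form $Cx^de^{-ax^2+bx}\prod_j(1+x/x_j)e^{-x/x_j}$ with $a\ge0$, $C,b,x_j$ real, $x_j\ne0$, $d\geq 0$ an integer, and $\sum x_j^{-2}<\infty$ (finite or infinite product). Products of two such functions are again of this form.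

**Example.** For $\alpha,\delta>0$ the function $1/\Gamma(\alpha x+\delta)$ is in this class, with only negative zeros. Indeed Gauss' limit $\frac1{\Gamma(z)}=\lim_n\frac{z(z+1)\cdots(z+n)}{n!\,n^z}$ at $z=\alpha x+\delta$, with $x_i=(\delta+i)/\alpha$, reads
$$\frac1{\Gamma(\alpha x+\delta)}=\lim_{n\to\infty}\frac{\prod_{i=0}^n(\delta+i)}{n!\,n^{\delta}}\;\exp\Big\{\alpha x\Big(\sum_{i=0}^n\frac1{\delta+i}-\log n\Big)\Big\}\prod_{i=0}^n\Big(1+\frac x{x_i}\Big)e^{-x/x_i}.$$
The first factor tends to $1/\Gamma(\delta)$, the bracket in the exponent converges, and the product converges because $\sum x_i^{-2}<\infty$.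

**Theorem (Laguerre).** If $\varphi$ is in the Laguerre–Pólya class and all its zeros are negative, then $\{\varphi(k)\}_{k\ge0}$ is a multiplier sequence.

**Jensen's formula.** If $G$ is analytic on a neighborhood of $|s|\le r$, $G(0)\ne0$, and $a_1,\dots,a_n$ are its zeros in $|s|<r$ with multiplicity, then $\log|G(0)|+\sum_j\log\frac r{|a_j|}=\frac1{2\pi}\int_0^{2\pi}\log|G(re^{i\theta})|\,d\theta$. Every term of the sum is positive, so keeping only some of the zeros gives a lower bound for the right side.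

We also use Hadamard's factorization theorem, Stirling's formula, Gauss' multiplication formula, and the inequality DLMF 5.6.7, recalled where it is needed.

## Poles and a wrong moment: two attempts at $m=2$

**Interpolation by Laguerre's theorem.** For $m=1$, the duplication formula $\Gamma(2k+1)=\pi^{-1/2}4^k\,\Gamma(k+\frac12)\Gamma(k+1)$ gives $k!/(2k)!=\varphi(k)$ with $\varphi(x)=\sqrt\pi\,4^{-x}/\Gamma(x+\frac12)$. This is in the Laguerre–Pólya class with only negative zeros, so Laguerre's theorem proves Proposition 1 again. For $m\ge2$ the natural interpolation $\varphi(x)=\Gamma(mx+1)/\Gamma((m+1)x+1)$ is not entire. At $x=-\frac1m$ the numerator has a pole, while the denominator is $\Gamma(-\frac1m)$, a finite number, so the pole is not cancelled. Laguerre's theorem says nothing about this $\varphi$.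

**Superposition of cosines.** Write $G(s)=F_\alpha(-s^2)$ and compare with a cosine of frequency $\omega$:
$$G(s)=\sum_{k\ge0}(-1)^kq_k\frac{(\omega s)^{2k}}{(2k)!},\qquad q_k=\frac{(2k)!\,\gamma_k}{k!\;\omega^{2k}} .\tag{1}$$
The frequency $\omega$ is the natural one. By Stirling's formula $\log\gamma_k=-k\log k+k+k\log c+o(k)$ and $\log\frac{(2k)!}{k!}=k\log k+k(2\log2-1)+o(k)$, so $\log q_k=o(k)$ and $q_k^{1/k}\to1$.

In two cases $G$ is an average of the functions $\cos(\omega\lambda s)$, $0\le\lambda\le1$. For $\alpha=1$ all $q_k=1$ and $G=\cos$. For $\alpha=0$ (with $c=1$, $\omega=2$, $\gamma_k=1/k!$) we have $q_k=4^{-k}\binom{2k}k$, and $G(s)=J_0(\omega s)$, where $J_0(z)=\sum_k(-1)^k(z/2)^{2k}/k!^2$. The next computation shows that $J_0$ is an average of cosines. Let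
$$\rho(t)=\frac1\pi(e^t-1)^{-1/2},\qquad \rho_k:=4^{-k}\binom{2k}k .$$
With $x=e^{-t}$,
$$\int_0^\infty e^{-kt}\rho(t)\,dt=\frac1\pi\int_0^1x^{k-1/2}(1-x)^{-1/2}dx=\frac1\pi B(k+\tfrac12,\tfrac12)=\frac{\Gamma(k+\frac12)}{\sqrt\pi\,k!}=\rho_k .\tag{2}$$
In particular $\rho$ has total mass $\rho_0=1$. Multiplying (2) by $(-1)^kz^{2k}/(2k)!$ and summing (absolutely convergent), and then putting $u=e^{-t/2}$,
$$J_0(z)=\sum_k(-1)^k\rho_k\frac{z^{2k}}{(2k)!}=\int_0^\infty\cos(ze^{-t/2})\rho(t)\,dt=\frac2\pi\int_0^1\frac{\cos(zu)}{\sqrt{1-u^2}}\,du .\tag{3}$$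

So one might hope that for every $\alpha$ we have $G(s)=\int\cos(\omega\lambda s)\,\mu(d\lambda)$ with a positive measure $\mu$ on $[0,1]$, and then try to control the zeros of such averages. The hope already fails at $\alpha=2$. Comparing coefficients with (1), we would have $q_k=\int\lambda^{2k}\mu(d\lambda)$, which is nonincreasing in $k$. But $c=\frac4{27}$, $\omega^2=\frac{16}{27}$, and
$$q_0=1,\qquad q_1=\frac{2\gamma_1}{\omega^2}=\frac{2/3}{16/27}=\frac98>1 .$$
In general $q_1=\frac12(1+\frac1\alpha)^\alpha$, which exceeds $1$ for every $\alpha>1$. Frequencies $\lambda\geq1+\varepsilon$ do not help, since they would force $q_k\ge(1+\varepsilon)^{2k}\mu([1+\varepsilon,\infty))$, against $q_k^{1/k}\to1$. Any superposition must use negative weights.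

## The points where $\cos(\omega s)=\pm1$

Negative weights are harmless if they come in the right combination. At $s_n=n\pi/\omega$ the function $\cos(\omega s)$ equals $(-1)^n$, and no other cosine can beat it: for every real $\lambda$,
$$(-1)^n\big[\cos(\omega s_n)-\cos(\lambda\omega s_n)\big]=1-(-1)^n\cos(\lambda n\pi)\ge0 .\tag{4}$$
So a positive superposition of *differences* $\cos(\omega s)-\cos(\lambda\omega s)$ has the sign $(-1)^n$ or vanishes at each $s_n$. Such a superposition contributes nothing at $s=0$, where $G(0)=1$, so another term is needed. The case $\alpha=0$ suggests $J_0(\omega s)$. We therefore look for a positive measure $\vartheta$ on $(0,\infty)$ with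
$$G(s)=J_0(\omega s)+\int_0^\infty\big[\cos(\omega s)-\cos(\omega s\,e^{-\tau/2})\big]\vartheta(d\tau),\tag{5}$$
which in terms of coefficients, by (1) and (3), says
$$q_k=\rho_k+\int_0^\infty(1-e^{-k\tau})\,\vartheta(d\tau)\qquad(k\ge0).\tag{6}$$
The integral in (6) increases with $k$, so the value $q_1=\frac98$ is no longer an obstruction. For $\alpha=1$ the choice $\vartheta(d\tau)=\rho(\tau)d\tau$ works: the right side of (6) is $\rho_k+(1-\rho_k)=1=q_k$.

To find $\vartheta$ for general $\alpha$, set $Q_k=k!\,\gamma_k$. Since $\frac{(2k)!}{k!}\gamma_k=\binom{2k}kQ_k$ and $\omega^{2k}=4^kc^k$, we have $q_k=\rho_kQ_kc^{-k}$. If we can write $Q_kc^{-k}=1+k\int_0^\infty e^{-kt}w(t)\,dt$, then by (2) and the product rule for Laplace transforms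
$$q_k=\rho_k+k\int_0^\infty e^{-kt}(\rho*w)(t)\,dt .$$
An integral $k\int e^{-kt}f(t)\,dt$ takes the form required in (6) as soon as $f$ is *decreasing* with limit $0$: put $f(t)=\vartheta((t,\infty))$. So everything comes down to one question: is $\rho*w$ decreasing? Steps 1–3 find $w$ and answer this. Steps 4 and 5 locate the zeros.

## The representation of $F_\alpha(-s^2)$ by differences of cosines

Fix $\alpha>0$. Let $v_0=\frac\alpha{1+\alpha}$ and $y(v)=v^\alpha(1-v)$ on $(0,1)$. The logarithmic derivative $\frac\alpha v-\frac1{1-v}$ is positive for $v<v_0$ and negative for $v>v_0$, so $y$ increases on $(0,v_0)$ and decreases on $(v_0,1)$, with maximum $y(v_0)=\frac{\alpha^\alpha}{(1+\alpha)^\alpha}\cdot\frac1{1+\alpha}=c$. Define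
$$t(v)=\log c-\alpha\log v-\log(1-v)\ge0,\qquad t'(v)=-\frac\alpha v+\frac1{1-v}=-\frac{\alpha-(1+\alpha)v}{v(1-v)},\tag{7}$$
so that $y=ce^{-t}$. On $(0,v_0)$ the function $t$ decreases from $\infty$ to $0$, and on $(v_0,1)$ it increases from $0$ to $\infty$. For $t>0$ let $v_+(t)\in(0,v_0)$ and $v_-(t)\in(v_0,1)$ be the two solutions of $t(v)=t$. They are smooth in $t$; $v_+$ decreases and $v_-$ increases.

**Step 1: an integral formula for $Q_k$.** The purpose is to find $w$. For $k\ge1$,
$$Q_k=\frac{k!\,\Gamma(\alpha k+1)}{\Gamma((\alpha+1)k+1)}=\alpha k\,B(\alpha k,k+1)=k\int_0^1y(v)^k\,\frac{\alpha\,dv}v .$$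
Substitute $y=ce^{-t}$ on each of the two branches. By (7), $dv=\frac{v(1-v)}{|\alpha-(1+\alpha)v|}dt$ up to orientation, so
$$Q_k=kc^k\int_0^\infty e^{-kt}\sum_{v=v_\pm(t)}\frac{\alpha(1-v)}{|\alpha-(1+\alpha)v|}\,dt .$$
For $v=v_+$ the denominator is $\alpha-(1+\alpha)v>0$, and $\alpha(1-v)=[\alpha-(1+\alpha)v]+v$, so the summand is $1+\frac v{\alpha-(1+\alpha)v}$. The constant $1$ contributes $kc^k\int_0^\infty e^{-kt}dt=c^k$. Hence
$$Q_k=c^k\Big(1+k\int_0^\infty e^{-kt}w(t)\,dt\Big),\qquad w(t)=\frac{v_+}{\alpha-(1+\alpha)v_+}+\frac{\alpha(1-v_-)}{(1+\alpha)v_--\alpha}>0 .\tag{8}$$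
For $k=0$ we have $Q_0=1$, so (8) holds provided $\int_0^\infty w\,dt$ is finite. By (7), $\frac{dv_+}{dt}=-\frac{v_+(1-v_+)}{\alpha-(1+\alpha)v_+}$ and $\frac{dv_-}{dt}=\frac{v_-(1-v_-)}{(1+\alpha)v_--\alpha}$, so
$$w=\frac{d}{dt}\big[\log(1-v_+)+\alpha\log v_-\big].$$
As $t\to\infty$ we have $v_+\to0$, $v_-\to1$, and the bracket tends to $0$. As $t\to0$ both tend to $v_0$, and the bracket tends to $\log(1-v_0)+\alpha\log v_0=\log c$. So $\int_0^\infty w\,dt=-\log c<\infty$.

As a check, for $\alpha=1$ we get $v_\pm=\frac12(1\mp\sqrt{1-e^{-t}})$ and $w(t)=(1-e^{-t})^{-1/2}-1$. This has a $t^{-1/2}$ singularity at $0$, as does $\rho$. That suggests the next step. A convolution of two decreasing functions need not be decreasing, but the convolution of $t^{-1/2}$ with itself is the constant $\pi$. We shall show that both $\sqrt t\,\rho$ and $\sqrt t\,w$ are decreasing, and then the convolution is decreasing too.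

**Step 2: $V(t)=\sqrt t\,w(t)$ is strictly decreasing on $(0,\infty)$.** We treat the two terms of $w$ separately.

*First term.* On $(0,v_0)$ put $E=\alpha-(1+\alpha)v>0$ and $a(v)=v/E$. With $t=t(v)$,
$$\frac d{dv}\log(\sqrt t\,a)=\frac{t'}{2t}+\frac1v+\frac{1+\alpha}E=-\frac E{2v(1-v)t}+\frac\alpha{vE},$$
since $E+(1+\alpha)v=\alpha$. This is positive if and only if
$$h(v):=t(v)-\frac{E^2}{2\alpha(1-v)}>0 .$$
At $v_0$ both terms vanish, so $h(v_0)=0$. Using $E'=-(1+\alpha)$,
$$h'(v)=-\frac E{v(1-v)}-\frac{-2(1+\alpha)E(1-v)+E^2}{2\alpha(1-v)^2}=\frac E{2\alpha v(1-v)^2}\Big\{-2\alpha(1-v)+v\big[2(1+\alpha)(1-v)-E\big]\Big\}.$$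
The inner bracket is $2+\alpha-(1+\alpha)v$, so the brace equals
$$-\big[(1+\alpha)v^2-(2+3\alpha)v+2\alpha\big]=-(1+\alpha)(v-v_0)(v-2).$$
(Check: $v=2$ is a root, since $4+4\alpha-4-6\alpha+2\alpha=0$, and the product of the roots is $\frac{2\alpha}{1+\alpha}=2v_0$.) For $v<v_0<2$ the brace is negative, so $h'<0$ on $(0,v_0)$, and therefore $h>h(v_0)=0$ there. Thus $\sqrt t\,a$ is strictly increasing in $v\in(0,v_0)$. Since $v_+(t)$ is strictly decreasing, $\sqrt t\,a(v_+(t))$ is strictly decreasing in $t$.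

*Second term.* Exchange the roles of $v$ and $1-v$. Put $u=1-v_-$ and $\alpha'=1/\alpha$. Then $u\in(0,\frac1{1+\alpha})=(0,\frac{\alpha'}{1+\alpha'})$, and
$$\frac{\alpha(1-v_-)}{(1+\alpha)v_--\alpha}=\frac{\alpha u}{1-(1+\alpha)u}=\frac u{\alpha'-(1+\alpha')u},$$
which is the function $a$ for the parameter $\alpha'$. Also $t=\log c-\alpha\log(1-u)-\log u=\alpha\{\mathrm{const}-\alpha'\log u-\log(1-u)\}$ has minimum value $0$, so $t=\alpha\,t_{\alpha'}(u)$, where $t_{\alpha'}$ is the function (7) for $\alpha'$. Hence $\sqrt t$ times the second term is $\sqrt\alpha$ times $\sqrt{t_{\alpha'}}\,a_{\alpha'}$ at $u$. By the first part, applied to $\alpha'$, this is strictly increasing in $u$. Since $u=1-v_-(t)$ is strictly decreasing in $t$, the second term times $\sqrt t$ is strictly decreasing in $t$.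

*Behavior at $0$.* From (7), $t''(v_0)=\frac\alpha{v_0^2}+\frac1{(1-v_0)^2}=\frac{(1+\alpha)^2}\alpha+(1+\alpha)^2=\frac{(1+\alpha)^3}\alpha$. So as $v\to v_0$,
$$\sqrt t\sim\frac{(1+\alpha)^{3/2}}{\sqrt{2\alpha}}\,|v-v_0| .$$
The denominators in (8) are $(1+\alpha)|v-v_0|$, and the numerators tend to $v_0$ and to $\alpha(1-v_0)$, both equal to $\frac\alpha{1+\alpha}$. Each term is thus $\sim\frac\alpha{(1+\alpha)^2|v-v_0|}$. Multiplying, each term times $\sqrt t$ tends to $\frac{\sqrt{2\alpha}}{2\sqrt{1+\alpha}}$, and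
$$V \text{ is continuous, positive and decreasing on }(0,\infty),\qquad V(0+)=A:=\sqrt{\frac{2\alpha}{1+\alpha}} .\tag{9}$$

**Step 3: the measure $\vartheta$ and formula (5).** We show that $f=\rho*w$ is decreasing, and we build $\vartheta$ from it. Let $R(t)=\sqrt t\,\rho(t)=\frac1\pi\sqrt{t/(e^t-1)}$. Since $\frac{e^t-1}t=\sum_{n\ge0}\frac{t^n}{(n+1)!}$ increases from $1$ to $\infty$, the function $R$ is continuous and decreasing, with $R(0+)=\frac1\pi$ and $R(\infty)=0$. Substituting $x=ts$ in $\int_0^t\rho(x)w(t-x)\,dx$,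
$$f(t)=(\rho*w)(t)=\int_0^1\frac{R(ts)\,V(t(1-s))}{\sqrt{s(1-s)}}\,ds .$$
For each fixed $s$ the integrand is a product of positive decreasing functions of $t$, so $f$ is decreasing. The integrand is at most $\frac A\pi(s(1-s))^{-1/2}$, which is integrable, so by dominated convergence $f$ is continuous, and
$$f(0+)=\frac A\pi\int_0^1\frac{ds}{\sqrt{s(1-s)}}=\frac A\pi\cdot\pi=A,\qquad f(\infty)=0 .$$
Hence there is a positive measure $\vartheta$ on $(0,\infty)$, of total mass $A$, with $\vartheta((t,\infty))=f(t)$ for $t>0$. For $k\ge1$, (2) and Tonelli's theorem (everything is positive) give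
$$\rho_k\cdot k\int_0^\infty e^{-kt}w\,dt=k\int_0^\infty e^{-kt}f(t)\,dt=\int_0^\infty\Big(\int_0^\tau ke^{-kt}dt\Big)\vartheta(d\tau)=\int_0^\infty(1-e^{-k\tau})\,\vartheta(d\tau).$$
For $k=0$ all members are $0$, because $\int w=-\log c$ and $\int f=\int\rho\int w=-\log c$ are finite. Combining with $q_k=\rho_kQ_kc^{-k}$ and (8), we obtain exactly (6).

Now multiply (6) by $(-1)^k(\omega s)^{2k}/(2k)!$ and sum over $k$. Since $0\le1-e^{-k\tau}\le1$ and $\vartheta$ has finite mass, the sum and the integral may be exchanged for every $s\in\mathbb C$. The left side is $G(s)$ by (1), the terms with $\rho_k$ give $J_0(\omega s)$ by (3), and $\sum_k(-1)^k\frac{(\omega s)^{2k}}{(2k)!}(1-e^{-k\tau})=\cos(\omega s)-\cos(\omega se^{-\tau/2})$. So (5) holds for all $s\in\mathbb C$, with $\vartheta\ge0$ of total mass $A$.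

## Sign changes, Jensen's formula, and the end of the proof of Theorem 1

**Step 4: one zero in each interval.** By (4) and (5), at $s_n=n\pi/\omega$,
$$(-1)^nG(s_n)=(-1)^nJ_0(n\pi)+\int_0^\infty\big[1-(-1)^n\cos(n\pi e^{-\tau/2})\big]\vartheta(d\tau)\ \ge\ (-1)^nJ_0(n\pi).\tag{10}$$
So it suffices to prove the following claim.

**Claim.** $(-1)^nJ_0(n\pi)>0$ for $n\ge0$.

For $n=0$ this is $J_0(0)=1$. Let $n\ge1$. In the last integral of (3) put $u=1-q$ and $e(q)=(1-(1-q)^2)^{-1/2}$. Since $\cos(n\pi(1-q))=(-1)^n\cos(n\pi q)$, an integration by parts gives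
$$(-1)^nJ_0(n\pi)=\frac2\pi\int_0^1\cos(n\pi q)\,e(q)\,dq=\frac2{n\pi^2}\int_0^1\sin(n\pi q)\,(-e'(q))\,dq .$$
The boundary terms vanish: as $q\to0$, $e(q)=O(q^{-1/2})$ and $\sin(n\pi q)=O(q)$, while at $q=1$, $e(1)=1$ and $\sin n\pi=0$. The last integral converges, because $-e'(q)=O(q^{-3/2})$ near $0$. Now $-e'(q)=u(1-u^2)^{-3/2}$ at $u=1-q$, and $u(1-u^2)^{-3/2}$ is positive and strictly increasing in $u\in(0,1)$, so $-e'$ is positive and strictly decreasing in $q$. Split $(0,1)$ into the $n$ intervals $(\frac{j-1}n,\frac jn)$. On these $\sin(n\pi q)$ has alternating sign, starting positive, and the same shape up to sign. The $n$ partial integrals therefore alternate in sign, start positive, and have strictly decreasing absolute values. Their sum is positive, which proves the claim.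

Hence $(-1)^nG(s_n)>0$ for all $n\ge0$. Since $G$ is real and continuous on $\mathbb R$, for each $n\ge1$ there is a zero $b_n\in(s_{n-1},s_n)$ of $G$. Fix one choice of $b_n$ for each $n$. Then $F_\alpha(-b_n^2)=0$, and $-b_n^2$ lies in $\left(-\frac{n^2\pi^2}{4c},-\frac{(n-1)^2\pi^2}{4c}\right)$, because $\omega^2=4c$.

**Step 5: there are no other zeros.** Sign changes produce zeros but do not exclude further ones, real or complex. For this we compare the number of zeros found with the growth of $G$. We have $|\cos z|\le\cosh(\operatorname{Im}z)$, and by (3), where $\rho$ has mass $1$ and $0\le e^{-t/2}\le1$, also $|J_0(z)|\le\cosh(\operatorname{Im}z)$. So (5) gives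
$$|G(re^{i\theta})|\le(1+2A)\cosh(\omega r\sin\theta)\le(1+2A)\,e^{\omega r|\sin\theta|}.\tag{11}$$

Suppose that $F_\alpha$ has a zero $z$ in addition to the numbers $-b_n^2$ each counted once; either $z$ is a new point, or $z=-b_n^2$ is a multiple zero. Since $F_\alpha(0)=1$, $z\ne0$. The map $s\mapsto-s^2$ is locally invertible away from $0$, so multiplicities carry over from $F_\alpha$ to $G$. Hence $G$ has, counting multiplicity, besides $\pm b_n$ $(n\ge1)$ the two further zeros $\pm s_*$, where $s_*^2=-z$. Apply Jensen's formula on $|s|=r=N\pi/\omega$ with $N$ an integer so large that $r>|s_*|$. We have $G(0)=1$, and for $n\le N$ we have $b_n<n\pi/\omega$, hence $\log\frac r{b_n}>\log\frac Nn$. With $\frac1{2\pi}\int_0^{2\pi}|\sin\theta|\,d\theta=\frac2\pi$ and (11),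
$$2\sum_{n=1}^N\log\frac Nn+2\log\frac r{|s_*|}\le\log(1+2A)+\frac{2\omega r}\pi=\log(1+2A)+2N .$$
Since $\log$ is concave, the trapezoidal sum $\log N!-\frac12\log N$ is at most $\int_1^N\log x\,dx=N\log N-N+1$. So $\log N!\le1+\frac12\log N+N\log N-N$, and
$$2\sum_{n=1}^N\log\frac Nn=2(N\log N-\log N!)\ge2N-\log N-2 .$$
Also $2\log\frac r{|s_*|}=2\log N-2\log\frac{|s_*|\omega}\pi$. Therefore
$$2N-\log N-2+2\log N-2\log\frac{|s_*|\omega}\pi\le2N+\log(1+2A).$$
The terms $2N$ cancel exactly, and what remains is $\log N\le\mathrm{const}$ with a constant independent of $N$. This is false for large $N$. The cancellation works because the frequency $\omega$ in (11) is the same $\omega$ that spaces the points $s_n$. After it, one extra pair of zeros contributes $2\log N$, which outweighs the loss $\log N$.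

So the zeros of $F_\alpha$ are exactly the numbers $-b_n^2$, all simple, one in each interval of Theorem 1. It remains to reach the Pólya–Schur form. By (11), $|F_\alpha(x)|\le(1+2A)e^{\omega|x|^{1/2}}$, so $F_\alpha$ has order at most $\frac12$, and Hadamard's theorem with $F_\alpha(0)=1$ gives
$$F_\alpha(x)=\prod_{n\ge1}\Big(1+\frac x{b_n^2}\Big),\qquad\sum_n\frac1{b_n^2}<\infty,$$
where the sum converges because $b_n>(n-1)\pi/\omega$. By Pólya–Schur, $\{\gamma_k\}$ is a multiplier sequence. This proves Theorem 1 and the conjecture. $\blacksquare$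

## Other gaps: the positive results of Theorem 2

Two families come directly from Laguerre's theorem.

**Step 6: the case $\alpha=0\le\beta$.** If $\beta=0$ the sequence is constant $1$ and $T$ is the identity. If $\beta>0$, then $\gamma_k^{(0,\beta)}=1/\Gamma(\beta k+1)$, and $1/\Gamma(\beta x+1)$ is in the Laguerre–Pólya class with only negative zeros, by the example after Definition 2. Laguerre's theorem applies.

**Step 7: the case $\alpha>0$, $\beta=n\alpha$ with $n\in\mathbb N$.** Here the poles that stopped the interpolation at $m=2$ do cancel. Gauss' formula gives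
$$\Gamma((n+1)y+1)=(2\pi)^{-n/2}(n+1)^{(n+1)y+1/2}\prod_{j=1}^{n+1}\Gamma\Big(y+\frac j{n+1}\Big).$$
The factor with $j=n+1$ is $\Gamma(y+1)$. With $y=\alpha k$ it cancels the numerator of $\gamma_k^{(\alpha,\beta)}=\Gamma(\alpha k+1)/\Gamma((n+1)\alpha k+1)$. So $\gamma_k^{(\alpha,\beta)}=\varphi(k)$ with
$$\varphi(x)=Ce^{-\kappa x}\prod_{j=1}^n\frac1{\Gamma(\alpha x+\frac j{n+1})},\qquad C=(2\pi)^{n/2}(n+1)^{-1/2}>0,\quad\kappa=(n+1)\alpha\log(n+1).$$
By the same example, $\varphi$ is in the Laguerre–Pólya class with only negative zeros, and Laguerre's theorem applies.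

**Step 8: part (a).** For $\beta=0$ the sequence is constant $1$. For $\beta=n\ge1$ the product telescopes:
$$\gamma_k^{(\alpha,n)}=\prod_{j=0}^{n-1}\frac{\Gamma((\alpha+j)k+1)}{\Gamma((\alpha+j+1)k+1)} .$$
Each factor with $\alpha+j>0$ is a multiplier sequence by Theorem 1 with parameter $\alpha+j$. If $\alpha+j=0$, the factor is $1/\Gamma(k+1)$, covered by Step 6. A product of multiplier sequences is a multiplier sequence, because its operator is the composition of the operators of the factors.

**Step 9: part (c).** Let $T_\alpha$ be the operator of the sequence $\{\alpha^k\gamma_k\}$ with $\gamma_k=\Gamma(\alpha k+1)/\Gamma((\alpha+1)k+1)$. The factor $\alpha^k$ only replaces $x$ by $\alpha x$ in the image, so by Theorem 1 this is a multiplier sequence. For $k\ge1$,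
$$\alpha^k\gamma_k=\prod_{j=1}^k\frac\alpha{\alpha k+j}\longrightarrow k^{-k}\qquad(\alpha\to\infty),$$
and for $k=0$ the value is $1$. Let $p\ne0$ be real-rooted. Then $T_\alpha[p]$ converges coefficientwise, hence locally uniformly, to the polynomial obtained from the sequence $\{k^{-k}\}$, which is nonzero because all multipliers are nonzero. If this limit had a non-real zero, then by Hurwitz's theorem $T_\alpha[p]$ would have a non-real zero for all large $\alpha$, which is impossible.

## Gap at most $1$: when the property fails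

The "if" part of (b) is now complete. If $\beta\in\{0,1\}$ use (a). If $\alpha=0$, then $\beta\ge0$ because $\alpha+\beta\ge0$, and Step 6 applies. If $\beta/\alpha\in\mathbb N$ use Step 7. For "only if", let $\alpha>0$, $\beta<1$, $\beta\ne0$ and $\beta/\alpha\notin\mathbb N$, and write $\gamma_k=\gamma_k^{(\alpha,\beta)}>0$.

**Step 10: $\beta<0$ fails because the sequence grows too fast.** If $\{\gamma_k\}$ were a multiplier sequence, then applying $T$ to $x^{k-1}(1+x)^2$ would give $x^{k-1}(\gamma_{k-1}+2\gamma_kx+\gamma_{k+1}x^2)$ with real zeros, so $\gamma_k^2\ge\gamma_{k-1}\gamma_{k+1}$ for $k\ge1$. Then $\gamma_{k+1}/\gamma_k$ is nonincreasing, and $\gamma_k\le\gamma_0(\gamma_1/\gamma_0)^k$, so $\log\gamma_k$ grows at most linearly. But Stirling's formula gives $\log\gamma_k=-\beta k\log k+O(k)$ (also when $\alpha+\beta=0$, where $\gamma_k=\Gamma(\alpha k+1)$). Since $-\beta>0$, this is superlinear, a contradiction.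

Let now $0<\beta<1$, $g(z)=\Gamma(\alpha z+1)/\Gamma((\alpha+\beta)z+1)$ and $F(x)=\sum_kg(k)x^k/k!$. The plan is to show that $F(-t)$ behaves like a negative power of $t$ as $t\to+\infty$, which no function of Pólya–Schur form with finitely many zeros does. The power comes from the uncancelled pole of $\Gamma(\alpha z+1)$ at $z=-1/\alpha$. For $t>0$ and real $\sigma$ for which the line meets no pole of the integrand, put
$$I(\sigma)=\frac1{2\pi i}\int_{\operatorname{Re}z=\sigma}\Gamma(-z)\,g(z)\,t^z\,dz .$$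

**Step 11: the lines of integration may be moved.** Stirling's formula gives $|\Gamma(x+iy)|\sim\sqrt{2\pi}\,|y|^{x-1/2}e^{-\pi|y|/2}$ as $|y|\to\infty$, uniformly for $x$ in a bounded interval. With $z=x+i\eta$, the exponential factors of $\Gamma(-z)$, $\Gamma(\alpha z+1)$ and $1/\Gamma((\alpha+\beta)z+1)$ multiply to $e^{-\pi|\eta|(1+\alpha-(\alpha+\beta))/2}$. So in any vertical strip of bounded width the integrand is $O(|\eta|^Ke^{-\pi(1-\beta)|\eta|/2})$ for some $K$. Because $\beta<1$, the integrals $I(\sigma)$ converge absolutely, the horizontal sides of large rectangles contribute $0$ in the limit, and for $\sigma<\sigma'$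
$$I(\sigma')-I(\sigma)=\text{the sum of the residues with }\sigma<\operatorname{Re}z<\sigma' .$$

**Step 12: $F(-t)=I(-\sigma_1)$ for $0<\sigma_1<1/\alpha$.** This expresses $F$ as an integral. We first show that $I(N+\frac12)\to0$ as $N\to\infty$. We use DLMF 5.6.7: for $a\ge\frac12$ and real $b$, $|\Gamma(a+ib)|\ge\Gamma(a)(\cosh\pi b)^{-1/2}$. (It follows from $|\Gamma(a)/\Gamma(a+ib)|^2=\prod_{n\ge0}(1+\frac{b^2}{(a+n)^2})$, which decreases in $a$, and $|\Gamma(\frac12+ib)|^2=\pi/\cosh\pi b$.) Let $z=x+i\eta$ with $x=N+\frac12$ and $\beta x\ge\frac12$.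

* By reflection, $\Gamma(-z)=-\pi/(\sin(\pi z)\,\Gamma(1+z))$, and $|\sin\pi z|=\cosh\pi\eta$ on this line.
* $g(z)=B(\alpha z+1,\beta z)/\Gamma(\beta z)$. Taking absolute values inside the Beta integral, $|B(\alpha z+1,\beta z)|\le B(\alpha x+1,\beta x)=\int_0^1\xi^{\alpha x}(1-\xi)^{\beta x-1}d\xi\le\frac1{\beta x}$.
* By DLMF 5.6.7, $\frac1{|\Gamma(\beta z)|}\le\frac{(\cosh\pi\beta\eta)^{1/2}}{\Gamma(\beta x)}$ and $\frac1{|\Gamma(1+z)|}\le\frac{(\cosh\pi\eta)^{1/2}}{\Gamma(1+x)}$.

Together,
$$|\Gamma(-z)g(z)t^z|\le\frac{\pi\,t^x}{\beta x\,\Gamma(\beta x)\,\Gamma(1+x)}\cdot\frac{(\cosh\pi\beta\eta)^{1/2}(\cosh\pi\eta)^{1/2}}{\cosh\pi\eta}.$$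
The last factor does not depend on $x$ and is $O(e^{-\pi(1-\beta)|\eta|/2})$, hence integrable. The first factor tends to $0$ as $x\to\infty$, because $\beta x\,\Gamma(\beta x)=\Gamma(\beta x+1)\to\infty$ and $t^x/\Gamma(1+x)\to0$. So $I(N+\frac12)\to0$.

Between $\operatorname{Re}z=-\sigma_1$ and $\operatorname{Re}z=N+\frac12$ the only poles are those of $\Gamma(-z)$ at $z=k=0,\dots,N$, with residues $-(-1)^k/k!$, since the poles of $\Gamma(\alpha z+1)$ have $\operatorname{Re}z\le-1/\alpha$. By Step 11,
$$I(-\sigma_1)=I(N+\tfrac12)+\sum_{k=0}^N\frac{(-1)^k}{k!}g(k)t^k\longrightarrow F(-t)\qquad(N\to\infty).$$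

**Step 13: the asymptotics of $F(-t)$.** Now move the line to the left, to $\operatorname{Re}z=-\sigma_2$ with $\frac1\alpha<\sigma_2<\frac2\alpha$. For $\operatorname{Re}z<0$ the factor $\Gamma(-z)$ has no poles. The poles of $\Gamma(\alpha z+1)$ are at $-\frac1\alpha,-\frac2\alpha,\dots$, so only $z=-\frac1\alpha$ is crossed. There $\Gamma(\alpha z+1)$ has a simple pole with residue $\frac1\alpha$, and $(\alpha+\beta)z+1=-\frac\beta\alpha$. On the new line $|t^z|=t^{-\sigma_2}$, so $I(-\sigma_2)=O(t^{-\sigma_2})$, and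
$$F(-t)=\frac{\Gamma(1/\alpha)}{\alpha\,\Gamma(-\beta/\alpha)}\,t^{-1/\alpha}+O(t^{-\sigma_2}),\qquad t\to+\infty .\tag{12}$$
Since $\beta/\alpha>0$ is not an integer, $\Gamma(-\beta/\alpha)$ is finite and nonzero, so the leading coefficient is finite and nonzero. For example, $\alpha=1$, $\beta=\frac12$ gives $\gamma_k=k!/\Gamma(\frac32k+1)$ and $F(-t)\sim-\frac1{2\sqrt\pi\,t}$, because $\Gamma(-\frac12)=-2\sqrt\pi$. When $\beta/\alpha\in\mathbb N$ the coefficient in (12) vanishes, in agreement with Step 7.

**Step 14: contradiction with the Pólya–Schur form.** By (12), $F$ has no zeros on $(-\infty,-t_0)$ for some $t_0>0$. Suppose $\{\gamma_k\}$ were a multiplier sequence. By Pólya–Schur all zeros of $F$ would be negative, hence in $[-t_0,0)$, hence finite in number. So $F(x)=e^{\sigma x}P(x)$ with $\sigma\ge0$ and $P$ a nonzero polynomial. If $\sigma>0$, then $F(-t)$ decays exponentially. If $\sigma=0$, then $|F(-t)|\sim C't^d$ with $C'>0$ and an integer $d\ge0$. Neither is compatible with $F(-t)\sim Ct^{-1/\alpha}$,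 $C\ne0$. So $\{\gamma_k\}$ is not a multiplier sequence.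

This proves the "only if" part of (b). The "in particular" is the case $0<\beta<1$: for any such $\beta$ one can choose $\alpha>0$ with $\beta/\alpha\notin\mathbb N$, for instance any $\alpha>\beta$, and the property then fails. $\blacksquare$
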